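# Buy at bulk with node costs: ratio $O(\log^3 n\,(\log\log n)^2)$ for exponential demands

## Three shippers and one hub

Take nine vertices plus one: sources $s_1,s_2,s_3$, sinks $t_1,t_2,t_3$, private vertices $m_1,m_2,m_3$, and a hub $u$. The hub is adjacent to all six sources and sinks, and $m_i$ is adjacent to $s_i$ and $t_i$. Shipper $i$ must send $d_i$ units from $s_i$ to $t_i$ along one path, with $d_1=1$, $d_2=2$, $d_3=8$. A vertex charges according to the total flow through it:
$$c_u(f)=\min\{2f,10\},\qquad c_{m_i}(f)=f,\qquad \text{sources and sinks are free.}$$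

Each shipper has exactly two simple paths, one through $u$ and one through $m_i$. If $A$ is the set of shippers who use the hub and $d(A)$ is their total demand, the cost is $c_u(d(A))+11-d(A)$. The eight values are

- $A=\emptyset$: $11$;
- $A=\{1\},\{2\},\{3\}$: $2+10=12$, $4+9=13$, $10+3=13$;
- $A=\{1,2\},\{1,3\},\{2,3\}$: $6+8=14$, $10+2=12$, $10+1=11$;
- $A=\{1,2,3\}$: $10$.

The optimum is that everybody uses the hub. From the all-private routing, rerouting one or two shippers never lowers the total; all three must move together. Capacity gets cheaper in bulk, and the difficulty is to decide who should share with whom. How well can this be done in polynomial time on a general graph, when the demands may be astronomically large?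

## Node-cost buy at bulk with exponential demands

**Definition (MBB).** Multicommodity Buy at Bulk with node costs: given are an undirected graph $G=(V,E)$ with $n=|V|$, nonnegative integer demands $d_{st}$ $(s,t\in V)$ such that every pair with $d_{st}>0$ lies in one connected component, and for every $v\in V$ a cost function $c_v:[0,\infty)\to[0,\infty)$ that is non-decreasing, subadditive ($c_v(x+y)\le c_v(x)+c_v(y)$) and has $c_v(0)=0$. The functions are accessed through a value oracle. For each pair, $d_{st}$ units must be sent from $s$ to $t$ along a single path. Minimize $\sum_v c_v(f_v)$, where $f_v$ is the total flow whose path contains $v$, endpoints included.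

Demands are written in binary. *Exponential demands* means that $\log_2(1+\max d_{st})$ is bounded by a polynomial in $n$. Polynomial time means polynomially many oracle calls and other steps, measured in $n$ and the total bit length of the demands. Arithmetic and comparisons on oracle values are unit steps.

If only one pair has positive demand $d$, the problem is a shortest-path computation with vertex weights $c_v(d)$. With several pairs the weights depend on everybody's choices, as the hub shows.

The problem comes from "Approximating Some Network Design Problems With Node Costs" (http://www.openu.ac.il/home/nutov/mbb.pdf). As known, it quotes the ratio $O(\log^4 n)$ of Chekuri, Hajiaghayi, Kortsarz and Salavatipour (FOCS 2006 / SODA 2007), which the question presumes to apply to exponential demands, and an $O(\log^3 n)$-approximation for demands polynomial in $n$. The question is whether exponential demands admit a ratio $o(\log^4 n)$. The answer is yes.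

**Theorem 1.** MBB with node costs and exponential demands has a deterministic polynomial-time approximation algorithm with ratio $O\big(\log^3 n\,(\log\log n)^2\big)=o(\log^4 n)$.

No complexity assumption is used, and neither quoted result is used as a black box. Throughout, $\log=\log_2$.

## Splitting every cost function into powers of two

The first move replaces arbitrary functions $c_v$ by a choice between finitely many two-part tariffs: a fixed price and a price per unit.

**Definition (MCD).** Multicommodity cost–distance: given are a graph $G=(V,E)$ with at most $n\ge 4$ nodes, node costs $c(v)\ge0$ and node lengths $\ell(v)\ge0$, and pairs $(s_i,t_i)$, $s_i\ne t_i$, $i=1,\dots,k$, $1\le k\le n^2$, with demands $d_i>0$. The set $U$ of terminals satisfies $c=\ell=0$ on $U$. For $B\subseteq V$ let $d_B(u,v)$ be the minimum of $\ell(P)=\sum_{x\in P}\ell(x)$ over $u$–$v$ paths $P$ in $G[B]$, and $\infty$ if there is none. Minimize $c(B)+\sum_i d_i\,d_B(s_i,t_i)$ over $B\supseteq U$.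

The triangle inequality holds for $d_B$: concatenating and shortcutting two paths does not increase the total length. With a single pair, MCD is a shortest-path problem with weights $c+d_1\ell$. With $c\equiv0$ one buys everything and each pair takes its own shortest path.

**Construction.** Take an MBB instance on $n_0$ vertices with $D=\sum d_{st}$. If $D=0$ there is nothing to do, and if $n_0=1$ the cost is forced. So let $D\ge1$, $n_0\ge2$, and $J=\lceil\log D\rceil$. For every vertex $v$ and $0\le j\le J$ create a node $(v,j)$ with
$$\text{cost } c_v(2^j),\qquad \text{length } c_v(2^j)/2^j .$$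
Join $(u,j)$ and $(v,j')$ whenever $uv\in E$. For each $s$ add zero-cost, zero-length nodes $s^+,s^-$, each joined to all $(s,j)$. The pairs are $(s^+,t^-)$ with demand $d_{st}>0$ (so $s=t$ is harmless). The number of nodes is $n=n_0(J+3)\ge6$. For exponential demands $n$ is polynomial in $n_0$, so $\log n=O(\log n_0)$ and $\log\log n=O(\log\log n_0)$ for large $n_0$.

In the hub example, $D=11$ and $J=4$; the copies of $u$ cost $2,4,8,10,10$ and have lengths $2,2,2,1.25,0.625$. Sending all three shippers through $(u,4)$ costs $10+11\cdot0.625=16.875$, against the true price $10$.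

**Lemma 2.** (a) Every MCD solution converts in polynomial time to an MBB solution of at most the same cost. (b) The MCD optimum is at most $4\,\mathrm{OPT}$, where $\mathrm{OPT}$ is the MBB optimum.

*Proof.* (a) Given $B$, take a shortest path for each pair. A node $u^\pm$ is adjacent only to copies of $u$. So consecutive copies on a path from $s^+$ to $t^-$ belong to equal or adjacent vertices, and the path projects to an $s$–$t$ walk; shortcut it to a simple path. By monotonicity and subadditivity, for $\varphi>0$ and every $j$,
$$c_v(\varphi)\le\lceil\varphi/2^j\rceil\,c_v(2^j)\le c_v(2^j)+\varphi\,c_v(2^j)/2^j .$$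
Let $\varphi_{v,j}$ be the demand routed through $(v,j)$. Then $f_v\le\sum_j\varphi_{v,j}$, hence $c_v(f_v)\le\sum_{j:\varphi_{v,j}>0}c_v(\varphi_{v,j})$. Apply the display to each term and sum over $v$: the fixed parts are paid in $c(B)$ and the linear parts in $\sum_i d_id_B(s_i,t_i)$.

(b) Take an optimal MBB solution. If $f_v>0$, then $1\le f_v\le D$ since demands are integers and paths are simple. Use for $v$ the copy $j=\lceil\log f_v\rceil\le J$. Then $c_v(2^j)\le2c_v(f_v)$: if $j=0$ then $f_v=1$, and if $j\ge1$ then $c_v(2^j)\le2c_v(2^{j-1})\le2c_v(f_v)$ because $2^{j-1}<f_v$. The MCD cost attributed to $v$ is $c_v(2^j)+f_vc_v(2^j)/2^j\le2c_v(2^j)\le4c_v(f_v)$. $\blacksquare$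

**Normalization.** We want to rescale so that the optimum is about $1$. First, $\mathrm{OPT}=0$ iff all pairs are connected through vertices with $c_v(1)=0$, because $c_v(1)\le c_v(f)\le\lceil f\rceil c_v(1)$ for $f\ge1$. This is checked directly. Otherwise let $\mu=\max_vc_v(f_v)>0$ in an optimum, attained at $v$, and $a=c_v(2^{\lceil\log f_v\rceil})$. As in (b), $a/2\le\mu\le a$, so $\mathrm{OPT}\in[\mu,n_0\mu]\subseteq[a/2,n_0a]$ and $4\,\mathrm{OPT}/a\in[2,4n_0]$. The least $i$ with $2^i\ge4\,\mathrm{OPT}/a$ lies between $1$ and $\lceil\log4n_0\rceil$. So some $\Gamma$ among the polynomially many numbers $2^ic_v(2^j)>0$ ($v\in V$, $0\le j\le J$, $1\le i\le\lceil\log 4n_0\rceil$) satisfies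
$$4\,\mathrm{OPT}\le\Gamma<8\,\mathrm{OPT}.$$
We try all $\Gamma$ and output the best MBB solution obtained. Call $\Gamma$ *right* if it satisfies this display.

Fix $\Gamma$. Divide costs and lengths by $\Gamma$, delete nodes with $c(v)>1$, and round each $c(v)$ up to a multiple of $1/n$. For a right $\Gamma$, let $H^*\supseteq U$ be an optimal MCD solution before deletion and rounding. Its scaled value is at most $1$, so none of its nodes is deleted, and rounding adds at most $n\cdot\frac1n$. Hence, with $\lambda_i^*:=d_i\,d_{H^*}(s_i,t_i)$,
$$c(H^*)\le2,\qquad\sum_i\lambda_i^*\le1.\tag{1}$$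
Put $N:=\lceil\log n\rceil\ge2$. Since $\Gamma<8\,\mathrm{OPT}$, Theorem 1 follows once we find in polynomial time, for a right $\Gamma$, an MCD solution of (scaled, rounded) cost $O(N^3\log^2N)$. From here on $H^*$ is used in the analysis only.

## Length budgets, and where a fourth logarithm enters

If we knew the distances $d_{H^*}(s_i,t_i)$, we could treat them as budgets. We do not, so we guess them and correct the guess. The guess is a vector of *weights* $\lambda_i\in[1/k,2]$ with $\sum_i\lambda_i=2$; it declares that pair $i$ should get about $\lambda_i$ of the total distance cost. Set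
$$L_i:=32\lambda_i/d_i>0,\qquad\lambda(S)=\sum_{i\in S}\lambda_i .$$

**Definition (good and bad pairs).** Pair $i$ is *good* if $d_{H^*}(s_i,t_i)\le L_i$, equivalently $\lambda_i^*\le32\lambda_i$; otherwise it is *bad*.

Serving a set $S'$ within stretch $\sigma$, that is $d_B(s_i,t_i)\le\sigma L_i$ on $S'$, costs at most $32\,\sigma\,\lambda(S')$ in distance.

The sensible approach now is greedy. Find a cheap set $C$ with a root $r\in C$ such that both endpoints of many pairs are close to $r$ inside $C$; this is called a *junction tree*. (In the example, the hub copy $(u,4)$ with the terminals and the copies of the $s_i,t_i$ is one.) Serve those pairs through $r$, and repeat until the unserved weight has dropped by a constant factor, then start the next such phase. Count logarithms: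

- there are $O(N)$ phases, as the unserved weight runs from $2$ down to $1/k$;
- a junction tree of good density exists only up to a factor $1+\log k$ (Lemma 9 below);
- finding it by linear programming leaves fractional values $y_i$ of different sizes, and picking one size class loses $O(N)$;
- rounding within the class connects up to about $n$ terminals (per unit of flow) to $r$, by a merging procedure that halves their number, roughly, in each round. Each round may cost as much as the whole LP solution, so this is another factor $N$.

The product is $N^4$. The last factor is the logarithm of the number of objects to be connected to $r$. It would be smaller if there were few objects. Merging terminals into few *centers* in advance is cheap in cost but stretches the lengths. Here is the observation that resolves this: when only a $2^{-b}$ fraction of the weight is unserved, a stretch of about $2^b$ adds only $O(1)$ to the distance cost. So late phases can afford much merging. The parameter $T$ below is the number of merging levels.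

**Lemma 3 (Halving Lemma).** There are a polynomial-time algorithm and an absolute constant $C_0$ such that, given $\lambda$, a nonempty set $S$ of pairs and an integer $0\le T\le3N$, the algorithm returns FAIL, or sets $B\supseteq U$ and $S'\subseteq S$ with

1. $\lambda(S')\ge\lambda(S)/24$;
2. $c(B)\le C_0\big[N^2\big(\tfrac N{T+1}+\log N\big)+TN\log(T+2)\big]$;
3. $d_B(s_i,t_i)\le(C_0N)^{T+2}L_i$ for $i\in S'$.

If (1) holds and $\lambda(\{i\in S\text{ bad}\})\le\lambda(S)/16$, it does not return FAIL.

With $T=0$ in every phase, a phase costs $O(N^3)$, the $O(N)$ phases cost $O(N^4)$, and the distance cost is only $32(C_0N)^2\sum\lambda(S')=O(N^2)$. This bound stops at exactly $N^4$, while stretch is left unused. Letting $T$ grow spends it.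

## Theorem 1 from the Halving Lemma

Take $C_0$ an integer, $\psi=\lceil\log(C_0N)\rceil\ge1$. Keep a probability vector $p$ on the pairs, initially uniform, and put $\lambda_i=p_i+1/k$; then $\lambda_i\in[1/k,2]$ and $\sum\lambda_i=2$.

**Algorithm.** Run a *pass*: start with $S$ all pairs. While $S\ne\emptyset$, set
$$b=\lfloor\log(2/\lambda(S))\rfloor\ge0,\qquad T=\lfloor b/\psi\rfloor,$$
and call the Halving Lemma. On success buy $B$ and replace $S$ by $S\setminus S'$. On FAIL, double $p_i$ for $i\in S$, renormalize, and start a new pass from scratch. Abandon $\Gamma$ once there are more than $3k\ln k$ failures.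

Since $\lambda(S)\ge1/k$, we have $T\le b\le\log(2k)\le1+2\log n\le3N$, as Lemma 3 requires. A pass without FAIL ends because $S'\ne\emptyset$ in each call.

**Step 1. A failure gives a violated inequality.** This step turns FAIL into information about $\lambda^*$. For a right $\Gamma$, (1) holds, so FAIL on $S$ means $\lambda(\mathrm{bad}\cap S)>\lambda(S)/16$. For bad $i$ we have $\lambda_i^*>32\lambda_i$. Hence
$$\lambda^*(S)\ge\lambda^*(\mathrm{bad}\cap S)>32\,\lambda(S)/16=2\lambda(S).\tag{2}$$

**Step 2. There are few failures.** The purpose is to show that a right $\Gamma$ is never abandoned. Recall $\mathrm{KL}(p^*\|p)=\sum_ip_i^*\ln(p_i^*/p_i)\ge0$. If a failure occurs, then $A:=\sum\lambda_i^*\in(0,1]$ by (2) and (1). Let $p^*=\lambda^*/A$, the same vector throughout. By (2), $p^*(S)\ge\lambda^*(S)\ge2\lambda(S)=2p(S)+2|S|/k$. The update divides $p$ by $1+p(S)$ after doubling it on $S$, so it changes $\mathrm{KL}(p^*\|p)$ by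
$$-p^*(S)\ln2+\ln(1+p(S))\le-p^*(S)\ln2+\tfrac12p^*(S)=-p^*(S)\big(\ln2-\tfrac12\big)\le-0.38/k,$$
using $\ln(1+p(S))\le p(S)\le\frac12p^*(S)$ and $p^*(S)\ge2/k$. Initially $\mathrm{KL}\le\ln k$ because $p$ is uniform. So there are at most $k\ln k/0.38\le3k\ln k$ failures. The $p_i$ have the form $2^{a_i}/\sum_j2^{a_j}$ with polynomially bounded integers $a_i\ge 0$, so all $\lambda_i$ are rationals of polynomial bit length.

A small case: $k=128$, $\lambda_1^*=1$, all other $\lambda_i^*=0$. At first $32\lambda_1=32\cdot\frac2{128}=\frac12$, so pair $1$ is bad. After two failures on $S=\{1\}$, $p_1=\frac4{131}$ and $32\lambda_1=32(\frac4{131}+\frac1{128})>1.2$, so pair $1$ is good.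

**Step 3. Distance cost of a successful pass.** We check that the stretch is affordable. Each call leaves at most $\frac{23}{24}\lambda(S)$, and $\lambda(S)\in(2^{-b},2^{1-b}]$ for a given $b$, so there are $O(1)$ calls for each $b\in\{0,\dots,3N\}$ and $O(N)$ calls in total. Since $(C_0N)^T\le2^{\psi T}\le2^b\le2/\lambda(S)$, a call contributes at most
$$\sum_{i\in S'}d_i(C_0N)^{T+2}L_i=32\,\lambda(S')\,(C_0N)^{T+2}\le32\,\lambda(S)\,(C_0N)^2\cdot\frac2{\lambda(S)}=O(N^2).$$
In total this is $O(N^3)$. Later purchases only shorten distances.

**Step 4. Node cost of a successful pass.** Here the fourth factor $N$ becomes a harmonic sum. As $N\ge2$, $\psi=\Theta(\log N)$, and $T+1\le3N/\psi+1=O(N/\psi)$; hence $\log N=O(\frac N{T+1})$. At most $\psi$ values of $b$ give the same $T$. The first part of item 2 therefore sums to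
$$O\Big(\sum_{0\le T\le3N}\psi\,\frac{N^3}{T+1}\Big)=O(\psi N^3\log N)=O(N^3\log^2N).$$
The second part is $O(\frac N{\log N})\cdot N\cdot O(\log N)=O(N^2)$ per call, $O(N^3)$ in total.

So for a right $\Gamma$ the union of the bought sets is an MCD solution of cost $O(N^3\log^2N)$, and Theorem 1 follows. It remains to prove Lemma 3.

## Gathering tokens with spiders

Both the merging and the final connection to a root use one rounding routine. Let $B\supseteq U$ be already bought, and let $\hat c(v)=0$ for $v\in B$, $\hat c(v)=c(v)$ otherwise.

**Definition (token, admissible walk).** A *token* $e$ has a location $v_e\in U$ and a radius $R_e>0$. A walk $(v_1=v_e,v_2,\dots,v_p)$ is *$e$-admissible* if $\sum_j\lceil n\,\ell(v_j)/R_e\rceil\le2n$.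

For instance, with $n=6$ and $R_e=3$, node lengths $0,\,0.7,\,1.1,\,0$ give $0+2+3+0=5\le12$. Three facts:

- a simple path from $v_e$ of length at most $R_e$ is admissible, since it has at most $n$ nodes and each rounding adds less than $1$;
- an admissible walk has length at most $2R_e$;
- prefixes of admissible walks are admissible.

**Layered digraph.** Its nodes are $(v,j)$, $0\le j\le2n$, with arcs $(u,j)\to(v,j+\lceil n\ell(v)/R_e\rceil)$ for $uv\in E$ whenever the second index is at most $2n$. Since $\ell(v_e)=0$, admissible walks are exactly the walks from $(v_e,0)$, so minimum-cost admissible walks are shortest paths. Zero-length nodes may create directed cycles; a flow decomposes into source–sink paths and cycles, and we discard the cycles. An *$e$-flow* is a flow from $(v_e,0)$ in this digraph. Let $f_e(v)$ be its total amount through all layers of $v$, walks counted with multiplicity.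

**Definition (targets, fractional solution).** *Targets* are a set $Z\subseteq U$ with opening costs $o_z\ge0$. Flow may end at any layer of any $z\in Z$, and $\varphi_e(z)$ is the amount of flow of $e$ ending at $z$. A *fractional solution* for a token set $Q$ consists of $x_v\ge0$, $x'_z\ge0$ and, for each $e\in Q$, an $e$-flow of value at least $\frac12$ ending in $Z$, with $f_e(v)\le x_v$ for $v\notin B$ and $\varphi_e(z)\le x'_z$. Its cost is $\Lambda=\sum_v\hat c(v)x_v+\sum_zo_zx'_z$.

It remains a fractional solution, of no larger cost, for subsets of $Q$ and when $B$ grows.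

**Definition (spider).** Let $\kappa_e(v)$ be the minimum of $\sum_{j<p}\hat c(v_j)$ over $e$-admissible walks with $v_p=v$, and $\infty$ if there is none. A *spider* is either a node $v$ with at least two tokens, of cost $\hat c(v)+\sum_e\kappa_e(v)$, or a target $z$ with at least one token, of cost $o_z+\sum_e\kappa_e(z)$; only finite costs are allowed. Its *ratio* is its cost divided by its number of tokens.

For a target, $\hat c(z)=0$, so $\kappa_e(z)$ is also the full cost of the cheapest walk to $z$. A minimum-ratio spider is found by sorting the values $\kappa_e$ for each center.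

Example: tokens $a,b$ at two terminals adjacent to a node $x$ with $\hat c(x)=4$, and $x$ adjacent to the only target $z$, $o_z=0$, all lengths $0$. The target spiders $(z,\{a\})$, $(z,\{b\})$, $(z,\{a,b\})$ have ratio $4$ (the last pays $x$ twice), while the node spider $(x,\{a,b\})$ has cost $4$ and ratio $2$. Putting $x_x=\frac12$ gives a fractional solution with $\Lambda=2$.

**Lemma 4.** If $m\ge1$ tokens have a fractional solution of cost $\Lambda$, then some spider on these tokens has ratio at most $4\Lambda/m$.

*Proof.* Suppose $\theta>0$ and every spider has ratio greater than $\theta$ (or none exists). We show $\theta\le4\Lambda/m$ by building a dual certificate. Put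
$$\pi_e(v)=\min\big(\hat c(v),(\tfrac\theta2-\kappa_e(v))^+\big),\qquad\pi'_e(z)=\min\big(o_z,(\tfrac\theta2-\kappa_e(z))^+\big).$$

**Step 1.** The purpose is to show that the tokens together do not overcharge: $\sum_e\pi_e(v)\le\hat c(v)$ and $\sum_e\pi'_e(z)\le o_z$. Let $W=\{e:\kappa_e(v)<\theta/2\}$; other tokens contribute $0$. If $|W|\le1$ the first claim is clear. If $|W|\ge2$, the spider $(v,W)$ gives $\hat c(v)+|W|\theta/2\ge\hat c(v)+\sum_W\kappa_e(v)>\theta|W|$, so $\hat c(v)>|W|\theta/2\ge\sum_e\pi_e(v)$. The same computation works for targets, where $|W|\ge1$ already suffices (and $W=\emptyset$ is trivial).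

**Step 2.** Next we show that every admissible walk of $e$ to a target collects at least $\theta/2$. Let the walk be $(v_1,\dots,v_p=z)$ and $C_j=\sum_{i<j}\hat c(v_i)$. Then $C_j\ge\kappa_e(v_j)$ for $j\le p$ as prefixes are admissible, and $C_{p+1}\ge\kappa_e(z)$. For $a,C\ge0$ and $x>0$ we have $\min(a,(x-C)^+)=\min(x,C+a)-\min(x,C)$: both sides are $0$ if $C\ge x$ and $\min(a,x-C)$ otherwise. Telescoping from $C_1=0$,
$$\sum_j\pi_e(v_j)+\pi'_e(z)\ge\sum_j\min\big(\hat c(v_j),(\tfrac\theta2-C_j)^+\big)+\min\big(o_z,(\tfrac\theta2-C_{p+1})^+\big)=\min\big(\tfrac\theta2,C_{p+1}+o_z\big)=\tfrac\theta2,$$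
because the one-token spider at $z$ has ratio greater than $\theta$, so $C_{p+1}+o_z>\theta$.

**Step 3.** Finally we compare with $\Lambda$. By Step 1, $\pi_e(v)=0$ for $v\in B$, and the constraints on the flows,
$$\Lambda\ge\sum_e\Big(\sum_v\pi_e(v)f_e(v)+\sum_z\pi'_e(z)\varphi_e(z)\Big)\ge m\cdot\tfrac12\cdot\tfrac\theta2,$$
where the last inequality decomposes each flow, of value at least $\frac12$, into walks and uses Step 2. So $\theta\le4\Lambda/m$.

Hence for every $\theta>4\Lambda/m$ there is a spider of ratio at most $\theta$. There are finitely many spiders, so the minimum ratio is at most $4\Lambda/m$. $\blacksquare$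

**Rounds.** All tokens start *active*. In a round with $m\ge1$ active tokens, let $A'$ be the set of untouched active tokens, initially all of them. While $A'\ne\emptyset$ and $|A'|\ge m/2$, buy a minimum-ratio spider on tokens of $A'$ (the center and the walks realizing the $\kappa$-values, which are added to $B$) and remove its tokens from $A'$. If its center is a target $z$, open $z$, and all its tokens *finish* at $z$. If it is a node, one token of minimum radius stays active for later rounds and the other tokens *follow* it. Tokens never move.

**Lemma 5.** Let the token set $Q$ have a fractional solution of cost $\Lambda$. A round costs at most $8\Lambda$ (purchases plus opening costs) and leaves fewer than $3m/4$ active tokens. If $e$ finishes, possibly via the tokens it follows, within $t$ rounds, then $d_B(v_e,z)\le(4t+2)R_e$ for its target $z$ after the purchases. All tokens finish within $1+\log_{4/3}|Q|$ rounds.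

*Proof.* *Cost.* By Lemma 4 each spider bought has ratio at most $4\Lambda/|A'|\le8\Lambda/m$, and each token is touched at most once per round.

*Progress.* At the end $|A'|<m/2$. Of the $m-|A'|$ touched tokens at most half stay active, since a node spider has at least two tokens and keeps one, and a target spider keeps none. So at most $|A'|+(m-|A'|)/2=(m+|A'|)/2<3m/4$ tokens are active. (In the example above, $m=2$, the spider $(x,\{a,b\})$ leaves $|A'|=0$ and exactly one active token, $1<\frac32$; afterwards $\hat c(x)=0$ and this token finishes for free.)

*Distance.* If $e$ follows $e'$, their two walks meet at the center, so $d_B(v_e,v_{e'})\le2R_e+2R_{e'}\le4R_e$. Radii never increase along following, and along the chain there is at most one following per round. So following adds at most $4tR_e$ and finishing at most $2R_e$.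

*Termination.* After $r$ rounds the number of active tokens is at most $(3/4)^r|Q|$. Once this is less than $1$, no token is active; some $r\le1+\log_{4/3}|Q|$ has this property. (A single active token can only finish.) $\blacksquare$

**Remark 6.** If after $t$ rounds an active token is instead connected directly to a target by an admissible walk, the bound $(4t+2)R_e$ holds in the same way for it and for all tokens $e$ following it.

## Lifting terminals to fewer centers

We now start the algorithm of Lemma 3, with $\lambda,S,T$ given. Set
$$h:=\lceil32\ln(n+1)\rceil\le34N,\qquad w:=\lceil n^{1/(T+1)}\rceil,\qquad q:=960\,N\,(1+\lceil\log(T+1)\rceil)\,w,$$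
$$\rho_0=0,\qquad R_\tau=h+1+\rho_\tau,\qquad\rho_{\tau+1}=33N\cdot R_\tau .$$
The bound on $h$: $\log(n+1)\le\log n+\log\frac54\le N+0.33$ as $n\ge4$, so $h\le22.2(N+0.33)+1\le34N$ for $N\ge2$. With $a=33N$ we get $\rho_T=(h+1)(a+\dots+a^T)\le2(h+1)a^T\le70N\cdot(33N)^T$, hence
$$\rho_0\le\dots\le\rho_T\le(70N)^{T+1}.\tag{3}$$
Here $h$ is the reach of a junction tree, $w$ is the factor by which one level should reduce the number of centers, and $\rho_\tau$ is the stretch after $\tau$ levels. For example, if $n=2^{12}$ and $T=3$, then $w=8$, and three reductions by $8$ bring $2^{12}$ centers down to $8$. Start with $B=U$.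

**Definition (level data).** At level $\tau$ we have pairs $P_\tau\subseteq S$, centers $Z_\tau\subseteq U$ and, for each endpoint $e\in\{s_i,t_i\}$ of $i\in P_\tau$, a center $z_\tau(e)\in Z_\tau$ with $d_B(v_e,z_\tau(e))\le\rho_\tau L_i$. Endpoints of different pairs are distinct objects, and $v_e$ is the terminal. At level $0$: $P_0=S$, $z_0(e)=v_e$, and $Z_0$ is the set of terminals of $S$.

**Level step $\tau\to\tau+1$** (for $\tau<T$; if $P_\tau=\emptyset$, all later levels are empty). Its purpose is to move most pairs to at most $|Z_\tau|/w$ centers. Set $D_0=P_\tau$. For $j=0,1,\dots$ solve on $D=D_j$ the following program.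

**LP-lift$(D)$:** maximize $\sum_{i\in D}\lambda_iy_i$ with $0\le y_i\le1$, where both endpoints $e$ of each $i\in D$ have an $e$-flow of value $y_i$ with radius $R_\tau L_i$ ending in $Z_\tau$, and
$$f_e(v)\le x_v\le1\ (v\notin B),\quad\varphi_e(z)\le x'_z\le1,\quad\sum_v\hat c(v)x_v\le2,\quad\sum_{z\in Z_\tau}x'_z\le|Z_\tau|/q,$$
with all variables nonnegative.

The zero solution is feasible. Let $D_{j+1}=\{i\in D_j:y_i<\frac12\}$.

- If $\lambda(D_j)\le\frac{\lambda(S)}{16(T+1)}$ or $\lambda(D_{j+1})>\frac12\lambda(D_j)$, *stop*: the pairs of $D_j$ are *dropped* with type $\tau(i)=\tau$, and $P_{\tau+1}=P_\tau\setminus D_j$.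
- Otherwise *lift* $D_j\setminus D_{j+1}$: gather the endpoints of these pairs, with radii $R_\tau L_i$, targets $Z_\tau$ and opening costs $o_z=q/|Z_\tau|$. The LP solution is a fractional solution of cost $\Lambda\le2+1=3$. Add the purchased nodes to $B$, let $z_{\tau+1}(e)$ be the target of $e$, and continue with $j+1$.

$Z_{\tau+1}$ is the set of all targets opened at this level. At the end all pairs of $P_T$ get type $T$.

**Lemma 7.** Unconditionally: each level opens at most $|Z_\tau|/w$ targets, so
$$|Z_{\tau+1}|\le|Z_\tau|/w,\qquad|Z_T|\le n/w^T\le n^{1/(T+1)}\le w<q;\tag{4}$$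
the level data satisfy the distance bound; and the total lifting cost is $O(TN\log(T+2))$.

*Proof.* Before the lift with index $j$ we have $\frac{\lambda(S)}{16(T+1)}<\lambda(D_j)\le2^{-j}\lambda(S)$, so $j<4+\log(T+1)$. Hence a level has at most $5+\log(T+1)\le5(1+\lceil\log(T+1)\rceil)$ lifts. A lift has at most $2k\le2n^2$ tokens, hence at most $1+\log_{4/3}(2n^2)\le3.5+4.9N\le8N$ rounds. By Lemma 5 it costs at most $8\cdot3\cdot8N=192N$, openings included, so it opens at most $192N|Z_\tau|/q$ targets. Multiplying by the number of lifts gives at most $960N(1+\lceil\log(T+1)\rceil)|Z_\tau|/q=|Z_\tau|/w$ targets. Then (4) follows from $|Z_0|\le n$ and $w\ge n^{1/(T+1)}$. With at most $8N$ rounds, Lemma 5 gives $d_B(v_e,z_{\tau+1}(e))\le(32N+2)R_\tau L_i\le33NR_\tau L_i=\rho_{\tau+1}L_i$. The cost is at most $T\cdot5(1+\lceil\log(T+1)\rceil)\cdot192N$. $\blacksquare$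

What about pairs that refuse to be lifted? A pair with at least $q$ centers nearby can send $1/q$ of its flow to each of $q$ centers, which costs the LP very little opening. So refusing pairs have fewer than $q$ centers nearby, and those are exactly the pairs for which few centers will be needed later. To make this precise:

**Definition (small pairs; analysis only).** For $i\in P_\tau$ let $N_\tau(i)$ be the number of distinct centers $z_\tau(e')$, where $e'$ ranges over endpoints of pairs $i'\in P_\tau$ with $L_{i'}\le L_i$ and $d_{H^*}(s_i,v_{e'})\le hL_i$. Let
$$\mathcal G=\{i\in S:\ i\text{ good},\ N_{\tau(i)}(i)<q\}.$$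

For three pairs with $L_1<L_2<L_3$ at level $0$, only endpoints of pairs with no larger $L$ count, so $N_0(1)\le2$, $N_0(2)\le4$, $N_0(3)\le6$.

**Lemma 8.** If (1) holds and $\lambda(\mathrm{bad}\cap S)\le\lambda(S)/16$, then $\lambda(\mathcal G)\ge\frac{11}{64}\lambda(S)$.

*Proof.* Let $\mathrm{nl}_\tau$ be the set of $i\in P_\tau$ that are bad or have $N_\tau(i)<q$.

**Step 1.** We exhibit a feasible solution of LP-lift$(D_j)$ serving everything outside $\mathrm{nl}_\tau$. Put $x=\mathbf 1_{H^*}$, $x'_z=1/q$ for all $z\in Z_\tau$, and $y_i=1$ for $i\in D_j\setminus\mathrm{nl}_\tau$, $y_i=0$ otherwise. For $i\in D_j\setminus\mathrm{nl}_\tau$ pick $q$ distinct centers counted in $N_\tau(i)$. From $s_i$ send $1/q$ to each of them along $s_i\to v_{e'}$ in $H^*$ and then $v_{e'}\to z_\tau(e')$ in $B$; the length is at most $hL_i+\rho_\tau L_{i'}\le(h+\rho_\tau)L_i$. From $t_i$ first go to $s_i$ in $H^*$, which adds at most $L_i$ because $i$ is good. All lengths are at most $(h+1+\rho_\tau)L_i=R_\tau L_i$. Shortcut each walk to a simple path, which is then admissible. The $q$ simple paths of one endpoint lie in $H^*\cup B$ and carry total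 flow $1$, so $f_e(v)\le1=x_v$ on $H^*\setminus B$ and $f_e=0$ outside $H^*\cup B$. Also $\varphi_e(z)\le1/q$ because the centers are distinct, $\sum_zx'_z=|Z_\tau|/q$, and $\sum\hat c(v)x_v\le c(H^*)\le2$.

**Step 2.** We bound what is dropped. By Step 1, the optimum satisfies $\sum_{i\in D_j}\lambda_i(1-y_i)\le\lambda(\mathrm{nl}_\tau\cap D_j)$. Pairs in $D_{j+1}$ have $1-y_i>\frac12$, so $\lambda(D_{j+1})\le2\lambda(\mathrm{nl}_\tau\cap D_j)$. Therefore a dropped set $D_j$ satisfies
$$\lambda(D_j)\le\frac{\lambda(S)}{16(T+1)}\qquad\text{or}\qquad\lambda(D_j)<2\lambda(D_{j+1})\le4\lambda(\mathrm{nl}_\tau\cap D_j).$$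

**Step 3.** We add up. Pairs of $\mathrm{nl}_\tau$ dropped at level $\tau$ have type $\tau$, so they are bad or in $\mathcal G$. Good pairs of $P_T$ are in $\mathcal G$, since $N_T(i)\le|Z_T|<q$ by (4). The at most $T$ dropped sets and $P_T$ partition $S$, so
$$\lambda(S)\le\tfrac1{16}\lambda(S)+4\lambda(\mathcal G)+4\lambda(\mathrm{bad}\cap S)\le\tfrac5{16}\lambda(S)+4\lambda(\mathcal G).\qquad\blacksquare$$

## Junction trees that meet few centers

We now show that $H^*$ contains a dense junction tree that serves pairs of $\mathcal G$ and involves few centers. The tool is the classical region-growing argument.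

**Lemma 9 (region growing).** Let a graph with at most $n$ nodes have edge lengths $\ell_e\ge0$ and edge weights $\omega_e\ge0$, and let $\rho>0$. There is a partition into connected clusters, each containing a center within distance at most $\rho$, inside the cluster, of all its nodes, such that the total weight of cut edges is at most $\frac{2\ln(n+1)}\rho\sum_e\omega_e\ell_e$.

*Proof.* Let $V_0=\sum\omega_e\ell_e$. Repeatedly pick a node $x$ of the remaining graph and remove a ball $\{u:d(x,u)\le r\}$, $0<r<\rho$, with distances in the remaining graph, as a cluster with center $x$. Shortest paths from $x$ to nodes of the ball stay in the ball, so only the choice of $r$ matters. If $V_0=0$, any $r$ works: a cut edge has positive length, hence weight $0$. If $V_0>0$, let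
$$\mathrm{vol}(r)=\frac{V_0}n+\sum_{e\text{ inside}}\omega_e\ell_e+\sum_{e=uv,\ u\text{ in},\ v\text{ out}}\omega_e\,(r-d(x,u)).$$
Except at finitely many points its derivative is $\mathrm{cut}(r)$, the weight of edges leaving the ball. At an exceptional point it can only jump up: when $v$ enters, the edge $uv$ contributed $\omega_e(d(x,v)-d(x,u))\le\omega_e\ell_e$ before and $\omega_e\ell_e$ after. Also $V_0/n\le\mathrm{vol}\le V_0+V_0/n$. So $\int_0^\rho\mathrm{cut}/\mathrm{vol}\,dr\le\ln(n+1)$, and some $r\in(0,\rho)$ has $\mathrm{cut}(r)\le\frac{\ln(n+1)}\rho\mathrm{vol}(r)$. Edges counted in this $\mathrm{vol}(r)$ leave the remaining graph, and there are at most $n$ balls, so the volumes sum to at most $V_0+n\cdot V_0/n=2V_0$. $\blacksquare$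

**Lemma 10.** Assume (1). Let $\emptyset\ne\mathcal G'\subseteq\mathcal G$. There are $C\subseteq H^*$, a terminal $r\in C$ and $\emptyset\ne I\subseteq\mathcal G'$ with $s_i,t_i\in C$ for $i\in I$ such that

(a) $d_C(s_i,r),\,d_C(t_i,r)\le hL_i$ for $i\in I$;

(b) there are at most $(T+1)q$ distinct pairs $(\tau(i),z_{\tau(i)}(e))$ over $i\in I$, $e\in\{s_i,t_i\}$;

(c) $c(C)\le\frac{4(1+\log k)}{\lambda(\mathcal G')}\lambda(I)$.

*Proof.* Give an edge $uv$ of $G[H^*]$ the length $(\ell(u)+\ell(v))/2$. For walks between terminals, where $\ell=0$, edge length equals node length. Pairs of $\mathcal G'$ are good, so there is a path $P_i\subseteq H^*$ from $s_i$ to $t_i$ with $\ell(P_i)\le L_i$. Let $j(i)$ be the least integer with $2^{j(i)}\ge8\ln(n+1)L_i$; then $2\cdot2^{j(i)}\le32\ln(n+1)L_i\le hL_i$.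

**Step 1. A hierarchy of clusters.** The purpose is to place at least half of the weight in clusters of the right scale. Start with the connected components of $G[H^*]$. For $j=\max j(i),\dots,\min j(i)$ (over $i\in\mathcal G'$, descending), refine each current cluster by Lemma 9 with $\rho=2^j$ and $\omega_e=\sum\{\lambda_i:i\in\mathcal G',\ j(i)\le j,\ P_i\text{ lies in the cluster},\ e\in P_i\}$. The weight of pairs with $j(i)\le j$ whose path is first cut at scale $j$ is at most $\frac{2\ln(n+1)}{2^j}\sum_{j(i)\le j}\lambda_iL_i$. Summing over $j$, the total is at most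
$$\sum_i\lambda_iL_i\cdot2\ln(n+1)\sum_{j\ge j(i)}2^{-j}\le\sum_i\lambda_iL_i\cdot4\ln(n+1)\,2^{-j(i)}\le\tfrac12\lambda(\mathcal G').$$
So the set $\mathcal G''$ of pairs in $\mathcal G'$ whose path is uncut at all scales $j\ge j(i)$ has $\lambda(\mathcal G'')\ge\frac12\lambda(\mathcal G')$. Assign $i\in\mathcal G''$ to the scale-$j(i)$ cluster $C(i)\supseteq P_i$. Any two terminals in $C(i)$ are within distance $2\cdot2^{j(i)}\le hL_i$ inside $C(i)$, via its center. This is only an existence argument, so the number of scales plays no role.

**Step 2. Heavy paths, and (a).** We combine clusters along chains. The clusters, indexed by scale, form a forest. Let the size of a cluster be the number of pairs of $\mathcal G''$ assigned to it or to its descendants. In the heavy-path decomposition, each non-leaf cluster continues its path to a child of largest size, its heavy child; the other children are light and start new paths. For a heavy path $X$ let $C_X$ be its top cluster and $I_X$ the pairs assigned to clusters of $X$. If $I_X\ne\emptyset$, let $r_X=s_{i_0}$ for a pair $i_0$ assigned to the lowest cluster of $X$ having an assigned pair.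 For every $i\in I_X$ we have $r_X\in C(i_0)\subseteq C(i)\subseteq C_X$. Since $s_i,t_i,r_X$ are terminals in $C(i)$, Step 1 gives (a) for $C=C_X$, $r=r_X$, $I=I_X$.

**Step 3. Choosing $X$ for (c).** We average over heavy paths. The clusters containing a fixed node form a chain. A top on it is a root or a light child, and the size of a light child is at most half its parent's. So at most $1+\log k$ tops of positive size contain the node, and $\sum_{X:I_X\ne\emptyset}c(C_X)\le(1+\log k)\,c(H^*)\le2(1+\log k)$. As $\sum_X\lambda(I_X)=\lambda(\mathcal G'')\ge\frac12\lambda(\mathcal G')>0$, some $X$ with $I_X\ne\emptyset$ satisfies (c).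

**Step 4. Counting centers for (b).** Here smallness is used. Fix this $X$ and a type $\tau$ occurring in $I_X$, and let $i_1\in I_X$ be of type $\tau$ with maximum $L$. For $i\in I_X$ of type $\tau$, $L_i\le L_{i_1}$, so $j(i)\le j(i_1)$; both clusters lie on $X$, so $C(i)\subseteq C(i_1)$. Hence each endpoint $e$ of $i$ satisfies $d_{H^*}(s_{i_1},v_e)\le hL_{i_1}$. As $i\in P_\tau$, the center $z_\tau(e)$ is counted in $N_\tau(i_1)<q$. There are at most $T+1$ types. $\blacksquare$

## Finding junction trees by linear programming

We complete the algorithm of Lemma 3. Let $\eta=32(1+\lceil\log k\rceil)/\lambda(S)$, and let $B$ be the current bought set after lifting. While the satisfied pairs have weight less than $\lambda(S)/24$, let $S^\circ$ be the set of unsatisfied pairs of $S$. For each terminal $r$ and each power of two $Y=2^a$ (with $a$ an integer) with $\frac1{2k}\le Y\le2$ solve the following program.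

**LP-J$(r,Y)$:** over those $i\in S^\circ$ both of whose endpoints have an admissible walk to $r$ (radius $hL_i$) of $\hat c$-cost at most $2\eta Y$: maximize $\sum\lambda_iy_i$, $0\le y_i\le1$, where both endpoints $e$ of $i$ have $e$-flows of value $y_i$ (radius $hL_i$) to $r$, and
$$f_e(v)\le x_v\le1\ (v\notin B),\qquad\sum_v\hat c(v)x_v\le2\eta Y,$$
$$y_i\le\gamma_{\tau(i),z_{\tau(i)}(e)}\ \text{ for } e\in\{s_i,t_i\},\qquad0\le\gamma\le1,\qquad\sum_{\tau,z}\gamma_{\tau,z}\le(T+1)q .$$

The variables $\gamma$ encode that few (type, center) combinations are used. If every optimum value is less than the corresponding $Y$, return FAIL. Otherwise take $(r,Y)$ with optimum $Y^*\ge Y$ and round as follows.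

**Step 1. Bucketing.** We make the fractional values comparable. Pairs with $y_i<Y^*/(2\lambda(S))$ contribute at most $Y^*/2$. Since $Y^*/(2\lambda(S))\ge\frac1{2k}\cdot\frac14=\frac1{8k}$, the others fall into $\beta=O(N)$ classes $I_a=\{i:2^{-a-1}<y_i\le2^{-a}\}$, $a\ge0$. So some $a$ satisfies
$$\lambda(I_a)\,2^{-a}\ge Y^*/(2\beta).\tag{5}$$

**Step 2. One representative per center.** This step keeps the number of tokens small. For each $(\tau,z)$ such that $z=z_\tau(e)$ for some endpoint $e$ of a type-$\tau$ pair of $I_a$, choose as representative such an $e$ with minimum $L$, meaning the $L$-value of its pair. Each of these has $\gamma_{\tau,z}>2^{-a-1}$, so there are at most $2^{a+1}(T+1)q$ representatives.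

**Step 3. Gathering.** We connect the representatives to $r$. Multiplying the LP solution by $2^a$ gives them flows of value at least $\frac12$ to the single target $r$ with opening cost $0$, with $\Lambda\le2^a\cdot2\eta Y$. Run rounds until at most $2^a$ tokens are active. By Lemma 5 this takes at most
$$t:=\lceil\log_{4/3}(2(T+1)q)\rceil$$
rounds and costs at most $8t\Lambda$. Connect each remaining active token directly to $r$ by an admissible walk of cost at most $2\eta Y$; together these cost at most $2^a\cdot2\eta Y$. Add everything to $B$ and declare $I_a$ satisfied.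

**Step 4. The size of $t$.** This is the factor that lifting was meant to reduce. We have $\log w\le1+\frac N{T+1}$, and $T\le3N$, so $\log q=O(\frac N{T+1}+\log N)$ and
$$t=O\Big(\frac N{T+1}+\log N\Big)=O(N).$$

**Step 5. Lengths (item 3).** Let $i\in I_a$, $e\in\{s_i,t_i\}$, $\tau=\tau(i)$, and let $e^*$ be the representative of $(\tau,z_\tau(e))$, so $L_{e^*}\le L_i$. Go $v_e\to z_\tau(e)\to v_{e^*}\to r$. The three lengths are at most $\rho_\tau L_i$, $\rho_\tau L_{e^*}$ and $(4t+2)hL_{e^*}$, the last by Lemma 5 and Remark 6. Doing this for both endpoints and using (3) and $t,h=O(N)$,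
$$d_B(s_i,t_i)\le\big(4\rho_T+(8t+4)h\big)L_i\le\big(4(70N)^{T+1}+O(N^2)\big)L_i\le(C_0N)^{T+2}L_i$$
for a suitable absolute constant $C_0$. (The constant in $t=O(N)$ does not involve $C_0$, since $T$ is an input here.)

**Step 6. Cost (items 1 and 2).** We charge purchases to satisfied weight. By (5) and $Y\le Y^*$, the cost per unit of satisfied weight is at most
$$\frac{(8t+1)2^{a+1}\eta Y}{\lambda(I_a)}\le(8t+1)\,2^{a+1}\eta Y\cdot\frac{2\beta\,2^{-a}}{Y^*}\le4\beta(8t+1)\eta=\frac{O(N^2t)}{\lambda(S)}.$$
The sets $I_a$ of different iterations are disjoint subsets of $S$, so the total cost of this part is $O(N^2t)=O\big(N^2(\frac N{T+1}+\log N)\big)$. Together with the lifting cost from Lemma 7 and $c(U)=0$ this is item 2, after enlarging $C_0$ if necessary. Upon termination without FAIL, item 1 holds with $S'$ the set of satisfied pairs.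

**Step 7. Running time.** We check polynomiality. Every iteration satisfies at least one pair, so there are polynomially many LPs, each of polynomial size. Their data are $\hat c(v)\in\{0,\frac1n,\dots,1\}$, the rationals $\lambda_i$ and $\eta$, and integers such as $q$. Lengths enter only through the integers $\lceil n\ell(v)/R_e\rceil$, which are needed only up to $2n$ and are determined by comparisons. The radii are integers of $O(N\log N)$ bits times $L_i$.

**Step 8. No FAIL under the promise.** Finally we use the existence result. Assume (1) and $\lambda(\mathrm{bad}\cap S)\le\lambda(S)/16$. While the satisfied weight is less than $\lambda(S)/24$, Lemma 8 shows that $\mathcal G'=\mathcal G\cap S^\circ$ has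
$$\lambda(\mathcal G')\ge\Big(\frac{11}{64}-\frac1{24}\Big)\lambda(S)=\frac{25}{192}\lambda(S)\ge\tfrac18\lambda(S).$$
Lemma 10 gives $C,r,I$ with $c(C)\le32(1+\log k)\lambda(I)/\lambda(S)\le\eta\lambda(I)$. Let $Y$ be the power of two with $Y\le\lambda(I)<2Y$. Since $\frac1k\le\lambda(I)\le2$, it is in range, and $c(C)\le2\eta Y$. By Lemma 10(a), each endpoint of each $i\in I$ has a simple path to $r$ in $G[C]$ of length at most $hL_i$; it is admissible and has $\hat c$-cost at most $c(C)\le2\eta Y$, so $i$ takes part in LP-J$(r,Y)$. Put $x=\mathbf 1_C$, $y=\mathbf 1_I$, $\gamma=1$ on the used pairs $(\tau,z)$ and $\gamma=0$ elsewhere, with unit flows along these paths. By Lemma 10(b) at most $(T+1)q$ pairs $(\tau,z)$ are used, so this is feasible. Its value is $\lambda(I)\ge Y$, so the algorithm does not fail.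

This proves Lemma 3 and with it Theorem 1. $\blacksquare$

## Larger demands, and a lower bound from set cover

Two remarks that the theorem does not need.

**Remark 11.** The size of the demands enters only through the number $n_0(J+3)$ of MCD nodes. For arbitrary demands with total $D\ge2$ on $n_0\ge2$ vertices, put $M=n_0+\log D+2$. Then $n=n_0(J+3)\le n_0(\log D+4)\le2M^2$, and the same proof gives ratio $O(\log^3M\,(\log\log M)^2)$ in time polynomial in $n_0$ and the bit length of the demands.

**Remark 12.** Unless $\mathrm P=\mathrm{NP}$ there is no polynomial-time $o(\log n)$-approximation, even with unit demands. Given a set cover instance, take a root adjacent to all set-vertices, and each set-vertex adjacent to the vertices of its elements. Let $c_v(f)=1$ for $f>0$ and $c_v(0)=0$ on set-vertices, $c_v\equiv0$ elsewhere, with unit demands from the root to each element. On every routing path the vertex before the final element is a set-vertex containing it, so the paid set-vertices form a cover; conversely, a cover gives a routing of cost at most its size. So the optimum is the minimum set cover size. Dinur and Steurer (STOC 2014)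 proved that for every fixed $\varepsilon>0$ approximating set cover within $(1-\varepsilon)\ln m$ is NP-hard on instances with $m$ elements and size $\mathrm{poly}(m)$. This does not match Theorem 1, and no optimality of $\log^3n\,(\log\log n)^2$ is claimed.
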